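\title{Eulerian quasigroups exist for every order at least five}

\begin{abstract}
A quasigroup $(Q,\circ)$ of order $n$ is Eulerian if the recurrence $s_{k+2}=s_k\circ s_{k+1}$ passes through all $n^2$ ordered pairs of consecutive terms before it repeats. We prove the conjecture that an Eulerian quasigroup of order $n$ exists for every $n\ge5$; so one exists if and only if $n\notin\{2,3,4\}$. We also show that the automorphism group of an Eulerian quasigroup has order at most $2$, so a construction with cyclic symmetry cannot succeed directly. Instead we adjoin two, three or four points at infinity to $\mathbb Z_m$, build a translation-invariant quasigroup on which the recurrence has exactly three cycles, and join the three cycles by switching two $2\times2$ subsquares.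
\end{abstract}

\section{Introduction}

A \emph{quasigroup} of order $n$ is a set $Q$ with $|Q|=n$ and a binary operation $\circ$ such that for all $a,b\in Q$ each of the equations $a\circ x=b$ and $y\circ a=b$ has a unique solution. Equivalently, its Cayley table is a Latin square: every symbol occurs once in each row and once in each column. Two elements $x,y\in Q$ start a sequence of Fibonacci type,
\[
s_1=x,\qquad s_2=y,\qquad s_{k+2}=s_k\circ s_{k+1}.
\]
Its state at time $k$ is the pair $(s_k,s_{k+1})$, and the state evolves by the \emph{pair map}
\[
T\colon Q\times Q\to Q\times Q,\qquad T(x,y)=(y,x\circ y).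
\]
This map is a permutation, because $x$ can be recovered from $y$ and $x\circ y$. Hence the sequence is purely periodic, with period at most $n^2$. The quasigroup is called \emph{Eulerian} if the bound is attained, that is, if for some $x,y$ the $n^2$ pairs $(s_k,s_{k+1})=T^{k-1}(x,y)$, $1\le k\le n^2$, are pairwise distinct. This happens exactly when $T$ is a single cycle of length $n^2$, and then every starting pair works. One period of the sequence is then an Eulerian circuit in the complete directed graph on $Q$ with a loop at every vertex. The Latin property adds a second balance condition to such a circuit.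

\begin{proposition}\label{prop:circular}
Let $|Q|=n$. The periods of the Eulerian quasigroups on $Q$ are exactly the cyclic sequences $s_1,\dots,s_{n^2}$ in which every ordered pair of elements of $Q$ occurs once as $(s_k,s_{k+1})$ and once as $(s_k,s_{k+2})$.
\end{proposition}

\begin{proof}
In an Eulerian quasigroup the bijection $(x,y)\mapsto(x,x\circ y)$ of $Q^2$ carries $(s_k,s_{k+1})$ to $(s_k,s_{k+2})$, so the second condition follows from the first. Conversely, given such a sequence, let $x\circ y$ be the term that follows the unique occurrence of $x,y$. The solution of $a\circ x=b$ is the term between $a$ and $b$ at their unique occurrence at distance two, and the solution of $y\circ a=b$ is the term before the unique occurrence of $a,b$ at distance one.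
\end{proof}

So an Eulerian quasigroup is the same thing as an arrangement of $n$ symbols in $n^2$ places around a circle that is balanced for neighbors at distances one and two. Order $1$ is trivially Eulerian, and it is known that the orders $2$, $3$, $4$ are not. The conjecture posed in \cite{circular} is that every order $n\ge5$ occurs. A count makes this plausible: a fraction $1/N$ of all permutations of $N$ points are $N$-cycles, here $N=n^2$, and a set of size $n$ carries at least $n!$ quasigroups (permute the rows of one table). We prove the conjecture.

\begin{theorem}\label{thm:main}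
For every $n\ge5$ there is an Eulerian quasigroup of order $n$. An Eulerian quasigroup of order $n$ exists if and only if $n\notin\{2,3,4\}$.
\end{theorem}

The difficulty is that the quasigroups that are easy to write down are not Eulerian. If $n>1$ and $x\circ x=x$ for some $x$, then $T$ fixes $(x,x)$; this excludes all nontrivial groups. Symmetry is excluded as well. An \emph{automorphism} is a permutation $\varphi$ of $Q$ with $\varphi(x\circ y)=\varphi(x)\circ\varphi(y)$ for all $x,y$.

\begin{theorem}\label{thm:aut}
The automorphism group of an Eulerian quasigroup of order $n$ is trivial or has order $2$; the latter is possible only if $n\equiv2\pmod 4$.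
\end{theorem}

We therefore use symmetry only to come close to the goal, and then break it by changing eight cells of the Cayley table. Section~\ref{sec:tools} describes how such local changes act on the cycles of $T$. Section~\ref{sec:obstructions} proves Theorem~\ref{thm:aut} and excludes the orders $2,3,4$. Section~\ref{sec:six} carries out the construction by hand for $n=6$, Section~\ref{sec:general} gives it in general, and Section~\ref{sec:data} supplies its input for every $n\ge6$, together with a table for $n=5$.

\section{Transpositions and intercalates}\label{sec:tools}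

Permutations are composed from right to left, and $(p\;q)$ is the transposition of $p$ and $q$.

\begin{lemma}\label{lem:transp}
Let $\rho$ be a permutation of a finite set.
\begin{itemize}
\item[(a)] If $p,q$ lie in different cycles of $\rho$, then in $\rho\circ(p\;q)$ these two cycles are merged into one.
\item[(b)] If $p\ne q$ lie in one cycle $(p\,x_1\dots x_r\,q\,y_1\dots y_s)$, then in $\rho\circ(p\;q)$ it splits into $(p\,y_1\dots y_s)$ and $(q\,x_1\dots x_r)$.
\item[(c)] If $P,R,U,S$ are distinct points that occur in this cyclic order on one cycle of $\rho$, then the points of this cycle form one cycle of $\rho\circ(P\;U)\circ(R\;S)$.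
\end{itemize}
All other cycles of $\rho$ are unchanged.
\end{lemma}

\begin{proof}
The permutation $\rho\circ(p\;q)$ sends $p$ to $\rho(q)$ and $q$ to $\rho(p)$, and agrees with $\rho$ elsewhere. This gives (b), and in (a) it turns $(p\,x_1\dots x_r)(q\,y_1\dots y_s)$ into $(p\,y_1\dots y_s\,q\,x_1\dots x_r)$. In (c), the transposition $(P\;U)$ puts $S$ into the cycle of $P$ and $R$ into the cycle of $U$ by (b), and $(R\;S)$ merges these cycles by (a).
\end{proof}

An \emph{intercalate} is a $2\times2$ Latin subsquare: rows $r\neq r'$ and columns $c\ne c'$ with $r\circ c=r'\circ c'$ and $r\circ c'=r'\circ c$. To \emph{switch} it is to interchange the two symbols in its four cells. A cell is a pair (row, column), hence a point on which $T$ acts.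

\begin{lemma}\label{lem:switch}
Switching the intercalate on rows $r,r'$ and columns $c,c'$ gives a quasigroup, and its pair map is
\[
T\circ\big((r,c)\;(r',c)\big)\circ\big((r,c')\;(r',c')\big).
\]
In particular, a switch preserves the parity of the number of cycles of the pair map.
\end{lemma}

\begin{proof}
Each of the two rows and two columns keeps its set of symbols, so the table stays Latin. The new entry in cell $(r,c)$ is $r'\circ c$, so the new map sends $(r,c)$ to $(c,r'\circ c)=T(r',c)$; the same holds for the other three cells. By Lemma~\ref{lem:transp}, each transposition changes the number of cycles by one.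
\end{proof}

\section{Two obstructions: symmetry and parity}\label{sec:obstructions}

\begin{proof}[Proof of Theorem~\ref{thm:aut}]
Let $\varphi$ be an automorphism. Then $\varphi\times\varphi$ commutes with $T$. A permutation $\psi$ that commutes with a full cycle $T$ is a power of it: if $\psi(p)=T^j(p)$, then $\psi(T^ip)=T^{i+j}p$ for all $i$. So $\varphi\mapsto\varphi\times\varphi$ embeds the automorphism group $A$ in the cyclic group $\langle T\rangle$ of order $n^2$. A power of $T$ other than the identity has no fixed point. If $\varphi(x)=x$, then $\varphi\times\varphi$ fixes $(x,x)$, and so $\varphi$ is the identity. Hence $A$ is cyclic and all its orbits on $Q$ have size $r=|A|$.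

Suppose $r>1$. Write $n=rt$ and $L=n^2/r=rt^2$. The unique subgroup of order $r$ of $\langle T\rangle$ is $\langle T^L\rangle$, so $A$ has a generator $\varphi$ with $\varphi\times\varphi=T^L$, that is, $s_{k+L}=\varphi(s_k)$ for all $k$. Identify $Q$ with $\mathbb Z_r\times\{1,\dots,t\}$ so that $\varphi(x,i)=(x+1,i)$, and write $s_k=(x_k,i_k)$. We compute $D=\sum_{k=1}^{L}(x_{k+1}-x_k)\in\mathbb Z_r$ in two ways. The sum telescopes, so $D=x_{L+1}-x_1=1$. On the other hand, the pairs $(s_k,s_{k+1})=T^{k-1}(s_1,s_2)$ with $1\le k\le L$ represent each orbit of $T^L=\varphi\times\varphi$ on $Q^2$ once. The orbit of $\big((x,i),(x',i')\big)$ is determined by $(i,i',x'-x)$, so each $d\in\mathbb Z_r$ occurs $t^2$ times as a difference $x_{k+1}-x_k$. Therefore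
\[
1\equiv t^2\cdot\frac{r(r-1)}2\pmod r .
\]
For odd $r>1$ the right side is $0$, a contradiction. For even $r$ the right side and the modulus are multiples of $r/2$, so $r/2$ divides $1$. Thus $r=2$, the congruence says that $t$ is odd, and $n=2t\equiv2\pmod4$.
\end{proof}

\begin{example}\label{ex:affine}
Let $F$ be a field of order $n\ge3$ and $x\circ y=ax+by+c$ with $a,b\neq0$. This quasigroup is not Eulerian. If $a+b\ne1$, then $x=c/(1-a-b)$ satisfies $x\circ x=x$. If $a+b=1$, then all $n$ translations $x\mapsto x+e$ are automorphisms, and Theorem~\ref{thm:aut} applies.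
\end{example}

For small orders there are so few Latin squares that these arguments, and the sign of $T$, exclude all of them. A quasigroup on the underlying set of an abelian group $G$ is \emph{isotopic} to $G$ if $x\circ y=\nu(\lambda(x)+\mu(y))$ for some permutations $\lambda,\mu,\nu$ of $G$; this means that its table arises from that of $G$ by permuting rows, columns and symbols.

\begin{proposition}\label{prop:small}
There is no Eulerian quasigroup of order $2$, $3$ or $4$.
\end{proposition}

\begin{proof}
\emph{Order $3$.} Permute the rows and columns of a Latin square on $\{0,1,2\}$ so that its first row and first column read $0,1,2$. The second row then begins with $1$ and cannot end with $2$, so it is $1,2,0$, and the square is the table of $\mathbb Z_3$. Thus the quasigroup is isotopic to $\mathbb Z_3$. The six maps $x\mapsto\pm x+c$ are all the permutations of $\mathbb Z_3$, so $x\circ y=ax+by+c$ with $a,b\ne0$, and Example~\ref{ex:affine} applies.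

\emph{Orders $2$ and $4$.} Every quasigroup of order $2$ is isotopic to $\mathbb Z_2$, and every quasigroup of order $4$ is isotopic to $\mathbb Z_4$ or $\mathbb Z_2^2$; this is classical, see \cite{DK}. Write $T=\tau\circ V$ with $V(x,y)=(x\circ y,y)$ and $\tau(x,y)=(y,x)$. The map $\tau$ is a product of $n(n-1)/2$ disjoint transpositions, so its sign is $-1$ for $n=2$ and $+1$ for $n=4$. The map $V$ acts on each column separately, by $x\mapsto\nu(\lambda(x)+\mu(y))$. As $n$ is even,
\[
\operatorname{sgn}V=(\operatorname{sgn}\nu\cdot\operatorname{sgn}\lambda)^n\prod_{c\in G}\operatorname{sgn}(x\mapsto x+c)=\prod_{c\in G}\operatorname{sgn}(x\mapsto x+c).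
\]
For $\mathbb Z_2$ the product is $-1$. For $\mathbb Z_4$ exactly two translations are odd (the $4$-cycles $c=1,3$), and for $\mathbb Z_2^2$ none is, so the product is $+1$. In all cases $\operatorname{sgn}T=+1$. But a cycle of even length $n^2$ is an odd permutation.
\end{proof}

\section{The construction for order six}\label{sec:six}

Suppose we look for a sequence as in Proposition~\ref{prop:circular} on $\mathbb Z_m$ that is invariant under translation. It is described by its successive differences. Balance at distance one asks that one block of $m$ differences lists $\mathbb Z_m$, and balance at distance two asks the same of the sums of two consecutive differences. The next block is the first one shifted by the sum $g$ of all differences, and the translates of the block form one cycle only if $g$ generates $\mathbb Z_m$. But $g=m(m-1)/2$ is $0$ or $m/2$, so this fails for $m\ge3$; this is the case $t=1$ of the proof of Theorem~\ref{thm:aut}. The remedy is to insert symbols that are fixed by translation. Passing over such a symbol is a jump that contributes to $g$ without being a difference of neighbors.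

Take $m=4$, two fixed symbols $\alpha,\beta$, and the block $B_0$ below with its translates $B_t=B_0+t$:
\[
\underbrace{\alpha\,0\,2\,3\,2\,\beta\,3\,3}_{B_0}\ \ \underbrace{\alpha\,1\,3\,0\,3\,\beta\,0\,0}_{B_1}\ \ \underbrace{\alpha\,2\,0\,1\,0\,\beta\,1\,1}_{B_2}\ \ \underbrace{\alpha\,3\,1\,2\,1\,\beta\,2\,2}_{B_3}
\]
In $B_0$ the differences of adjacent residues are $2,1,3$ and then $0$. The differences at distance two are $2+1=3$, $1+3=0$, the jump $1$ over $\beta$, and the jump $2$ over the $\alpha$ that opens $B_1$. Both lists exhaust $\mathbb Z_4$, and the total shift is $(2+1+3+0)+(1+2)=1$. Read cyclically, these $32$ terms contain each pair other than $\alpha\alpha,\alpha\beta,\beta\alpha,\beta\beta$ once, and they fill $32$ cells of a Cayley table. We fill the remaining corner with a copy of $\mathbb Z_2$: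
\[
\begin{array}{c|cccccc}
\circ&0&1&2&3&\alpha&\beta\\ \hline
0&\boxed{\alpha}&0&3&\beta&\boxed{2}&1\\
1&\beta&\alpha&1&0&3&2\\
2&1&\beta&\alpha&2&0&3\\
3&3&2&\underline{\beta}&\alpha&1&\underline{0}\\
\alpha&\boxed{2}&3&\underline{0}&1&\boxed{\alpha}&\underline{\beta}\\
\beta&0&1&2&3&\beta&\alpha
\end{array}
\]
This is a Latin square, and $T$ has three cycles: the main cycle $M$ of length $32$, the fixed point $(\alpha,\alpha)$, and the $3$-cycle $(\alpha,\beta)\to(\beta,\beta)\to(\beta,\alpha)$.

Switch the boxed intercalate. By Lemma~\ref{lem:switch} this composes $T$ with the transposition of $(\alpha,\alpha)$ and $(0,\alpha)$, which absorbs the fixed point, and with the transposition of $P=(\alpha,0)$ and $U=(0,0)$, which cuts $M$ in two. There are still three cycles, namely the $3$-cycle and the cyclic sequences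
\[
\alpha\,0\,\alpha\,\alpha\,2\,0\,1\,0\,\beta\,1\,1\,\alpha\,3\,1\,2\,1\,\beta\,2\,2\qquad\text{and}\qquad 0\,0\,2\,3\,2\,\beta\,3\,3\,\alpha\,1\,3\,0\,3\,\beta
\]
of lengths $19$ and $14$. Now switch the underlined intercalate. One of its transpositions exchanges $(\alpha,\beta)$ and $(3,\beta)$ and absorbs the $3$-cycle. The other exchanges $R=(3,2)$, which lies in the piece of length $14$, and $S=(\alpha,2)$, which lies in the piece of length $19$, so it repairs the cut (Figure~\ref{fig:six}). The result is one cycle of length $36$:
\[
\alpha\,0\,\alpha\,\alpha\,2\,\beta\,3\,3\,\alpha\,1\,3\,0\,3\,\beta\,\beta\,\alpha\,\beta\,0\,0\,2\,3\,2\,0\,1\,0\,\beta\,1\,1\,\alpha\,3\,1\,2\,1\,\beta\,2\,2 .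
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[gray] (0,0) circle (2);
\foreach \i in {0,...,31} \fill ({90-11.25*(\i+0.5)}:2) circle (1.2pt);
\foreach \a in {0,90,180,270} \draw[thick] (\a:1.85) -- (\a:2.15);
\draw[thick] (84.375:2) -- (-73.125:2);
\draw[thick,dashed] (50.625:2) -- (-95.625:2);
\node at (82:2.35) {$P$};
\node at (50.625:2.35) {$R$};
\node at (-72:2.35) {$U$};
\node at (-98:2.35) {$S$};
\node at (22:2.6) {$B_0$};
\node at (-40:2.6) {$B_1$};
\node at (-140:2.6) {$B_2$};
\node at (140:2.6) {$B_3$};
\end{tikzpicture}
\caption{The main cycle for $n=6$, read clockwise: $32$ pairs, eight for each block $B_0,\dots,B_3$. The first switch transposes $P=(\alpha,0)$ and $U=(0,0)$, the second transposes $R=(3,2)$ and $S=(\alpha,2)$. The chords $PU$ and $RS$ cross, so the two transpositions together leave one cycle.}\label{fig:six}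
\end{figure}

\section{Adjoining points at infinity}\label{sec:general}

The general construction has two ingredients: a small quasigroup for the corner of the table, and the differences and jumps that describe one block.

\begin{definition}
A \emph{core} is a quasigroup $K=(I,*)$ of order $k\ge2$ with two distinguished elements $0\ne1$ such that $0*j=j$ for all $j\in I$, and the pair map $T_K$ has exactly two cycles: $\{(0,0)\}$ and one of length $k^2-1$.
\end{definition}

The number two is forced on us by parity. The quasigroup that we build has one cycle more than $T_K$, and switches preserve the parity of the number of cycles, so $T_K$ must have an even number of cycles. A single point at infinity, or an Eulerian $K$, could not be repaired by switches.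

\begin{definition}
Let $K=(I,*)$ be a core of order $k$, and let $m\ge2$. A \emph{run system} consists of a permutation $\pi$ of $I$ that is one $k$-cycle, nonempty sequences (\emph{runs}) $W_i=(w_{i,1},\dots,w_{i,q_i})$ in $\mathbb Z_m$, and elements (\emph{jumps}) $\delta_i\in\mathbb Z_m$, for $i\in I$. We write $f_i=w_{i,1}$ for the first entry of $W_i$, $l_{\pi(i)}=w_{i,q_i}$ for its last entry, and $\sigma_i$ for the sum of its entries. The \emph{inner sums} are the elements $w_{i,j}+w_{i,j+1}$ with $1\le j<q_i$. Let $r\ge1$ be least with $\pi^r(0)=1$, and put
\[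
g=\sum_{i\in I}(\sigma_i+\delta_i),\qquad C=\sum_{s=0}^{r-1}\sigma_{\pi^s(0)}+\sum_{s=1}^{r-1}\delta_{\pi^s(0)} .
\]
\end{definition}

In a block, the symbols $\infty_i$ will appear in the order given by $\pi$; the run $W_i$ lists the differences after $\infty_i$, the jump over $\infty_i$ is $\delta_i$, and $l_i$ is the difference that precedes $\infty_i$. In Section~\ref{sec:six}, with $\alpha=\infty_0$ and $\beta=\infty_1$, the data were $W_0=(2,1,3)$, $W_1=(0)$, $\delta_0=2$, $\delta_1=1$. We consider the following conditions.
\begin{itemize}
\item[(R1)] The entries of all runs list each element of $\mathbb Z_m$ exactly once.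
\item[(R2)] The inner sums together with the jumps list each element of $\mathbb Z_m$ exactly once.
\item[(R3)] The element $g$ generates $\mathbb Z_m$.
\item[(R4)] $\delta_0=f_0+l_0$ and $\delta_1=f_0+l_1$.
\item[(R5)] $\delta_0\ne0$ and $C\ne0$.
\end{itemize}

\subsection*{A quasigroup with three cycles}

Let $Q=\mathbb Z_m\cup\{\infty_i:i\in I\}$ and $n=m+k$. We call the elements of $\mathbb Z_m$ \emph{finite}. By (R1), for finite $x,y$ the difference $y-x$ equals $w_{i,j}$ for exactly one $(i,j)$, and we define
\[
x\circ y=\begin{cases}x+w_{i,j}+w_{i,j+1}&\text{if } j<q_i,\\ \infty_{\pi(i)}&\text{if } j=q_i,\end{cases}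
\qquad x\circ\infty_i=x+\delta_i,\quad \infty_i\circ x=x+f_i,\quad \infty_i\circ\infty_j=\infty_{i*j}.
\]
In particular $x\circ y=\infty_i$ exactly when $y-x=l_i$.

The block $B_0$ is the concatenation of $k$ segments. For $0\le s\le k-1$ and $i=\pi^s(0)$, segment $s$ is
\[
\infty_i,\quad u_s,\quad u_s+w_{i,1},\quad u_s+w_{i,1}+w_{i,2},\quad\dots,\quad v_s=u_s+\sigma_i ,
\]
where $u_0=0$ and $u_{s+1}=v_s+\delta_{\pi^{s+1}(0)}$. Adding up runs and jumps gives
\begin{equation}\label{eq:gC}
v_{k-1}+\delta_0=g,\qquad v_{r-1}=C ,
\end{equation}
and $v_{r-1}$ is the term just before $\infty_1$. For $t\in\mathbb Z_m$ let $B_t$ be obtained from $B_0$ by adding $tg$ to every finite term.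

\begin{lemma}\label{lem:three}
Assume \textup{(R1)--(R3)}. Then $(Q,\circ)$ is a quasigroup, and its pair map $T$ has exactly three cycles: the fixed point $(\infty_0,\infty_0)$, a cycle $K'$ of length $k^2-1$ that contains $(\infty_0,\infty_1)$, and a cycle $M$ of length $n^2-k^2$, which consists of the consecutive pairs of the cyclic sequence $B_0B_1\cdots B_{m-1}$.
\end{lemma}

\begin{proof}
\emph{The table is Latin.} A finite row $x$ contains $\infty_{\pi(i)}$ for each $i$, the elements $x+{}$(inner sum), and the elements $x+\delta_i$; by (R2) every symbol occurs once. In a finite column $y$, the row $y-w_{i,j}$ with $j<q_i$ contains $y+w_{i,j+1}$, the row $y-w_{i,q_i}$ contains $\infty_{\pi(i)}$, and the row $\infty_i$ contains $y+w_{i,1}$; by (R1) every symbol occurs once. Row $\infty_i$ contains $x+f_i$ for all finite $x$ and $\infty_{i*j}$ for all $j$, and column $\infty_i$ contains $x+\delta_i$ for all finite $x$ and $\infty_{j*i}$ for all $j$; here we use that $K$ is a quasigroup.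

\emph{The cycles.} On the pairs $(\infty_i,\infty_j)$ the map $T$ acts as $T_K$, which gives the first two cycles. Consider the cyclic sequence $B_0B_1\cdots B_{m-1}$. Since runs are nonempty, every segment has at least two finite terms, so every consecutive triple has one of the forms
\[
(x,\ x+w_{i,j},\ x+w_{i,j}+w_{i,j+1}),\qquad (x,\ x+w_{i,q_i},\ \infty_{\pi(i)}),\qquad (y,\ \infty_i,\ y+\delta_i),\qquad(\infty_i,\ x,\ x+f_i).
\]
For the third form with $i=0$, which crosses from $B_t$ to $B_{t+1}$, we use \eqref{eq:gC}: the last term of $B_t$ is $v_{k-1}+tg$ and the first finite term of $B_{t+1}$ is $(t+1)g=v_{k-1}+tg+\delta_0$; this includes the step from $B_{m-1}$ to $B_0$ because $mg=0$. In each form the third term is the product of the first two, so $T$ moves each consecutive pair to the next one.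

The sequence has $m\sum_i(q_i+2)=m(m+2k)=n^2-k^2$ terms, and this is the number of pairs that are not of the form $(\infty_i,\infty_j)$. Every such pair occurs. Indeed, among the pairs whose first term is in $B_0$ there is a finite pair with each difference, by (R1), and for each $i$ a pair $(\infty_i,x)$ and a pair $(y,\infty_i)$; and by (R3) the shifts $tg$ run through $\mathbb Z_m$. So each such pair occurs exactly once, and they form one cycle of $T$.
\end{proof}

\subsection*{Joining the cycles}

One switch cannot join the three cycles. It would have to involve the cell $(\infty_0,\infty_0)$, with a second row $a$ and a second column $b$ such that $a\circ\infty_0=\infty_0\circ b$. This equation forces $a,b$ to be both infinite, and then $M$ is not touched, or both finite, and then $K'$ is not touched. So we use two switches, one for each small cycle. Each of them brings a second transposition that acts inside $M$, and the task is to place the intercalates so that these two transpositions cross as in Lemma~\ref{lem:transp}(c).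

\begin{proposition}\label{prop:extend}
Suppose there are a core of order $k$ and a run system in $\mathbb Z_m$ that satisfies \textup{(R1)--(R5)}. Then there is an Eulerian quasigroup of order $m+k$.
\end{proposition}

\begin{proof}
We start from the quasigroup of Lemma~\ref{lem:three}.

\emph{Two families of intercalates.} Let $a,a'\in\mathbb Z_m$, $b=a+l_0$ and $b'=a'+l_1$. By (R4), $\infty_0\circ b=a+l_0+f_0=a+\delta_0$ and $\infty_0\circ b'=a'+l_1+f_0=a'+\delta_1$. With $0*0=0$ and $0*1=1$ we obtain the subtables
\[
\begin{array}{c|cc}
&\infty_0&b\\ \hline
\infty_0&\infty_0&a+\delta_0\\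
a&a+\delta_0&\infty_0
\end{array}
\qquad\qquad
\begin{array}{c|cc}
&\infty_1&b'\\ \hline
\infty_0&\infty_1&a'+\delta_1\\
a'&a'+\delta_1&\infty_1
\end{array}
\]
Both are intercalates. If $b\neq b'$ they have no column in common, so we can switch one after the other. By Lemma~\ref{lem:switch}, and since the four transpositions are disjoint and therefore commute, the new pair map is
\begin{equation}\label{eq:Tprime}
T'=T\circ(P\;U)\circ(R\;S)\circ\big((\infty_0,\infty_0)\;(a,\infty_0)\big)\circ\big((\infty_0,\infty_1)\;(a',\infty_1)\big),
\end{equation}
where $P=(\infty_0,b)$, $U=(a,b)$, $R=(a',b')$, $S=(\infty_0,b')$ all lie on $M$.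

\emph{Locating $P$ and $U$.} We say that a pair of $M$ \emph{belongs} to the block that contains its first term. The first pair of $B_t$ is $(\infty_0,tg)$. Take $b=0$ and $a=-l_0$, so that $P$ is the first pair of $B_0$. Since $a\circ b=\infty_0$, the pair $U$ consists of the last two terms of some block $B_t$, and the first finite term of the next block is $(t+1)g=b+\delta_0=\delta_0$. By (R3) and $\delta_0\ne0$ we can write $\delta_0=\varepsilon g$ with $1\le\varepsilon\le m-1$, and then $t=\varepsilon-1$. So, going forward along $M$ from $P$ to $U$, we meet exactly the pairs that belong to the blocks with index in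
\[
J=\{0,1,\dots,\varepsilon-1\}\subset\mathbb Z_m ,
\]
except the last pair $(b,\infty_0)$ of $B_{\varepsilon-1}$.

\emph{Locating $R$ and $S$.} Since $a'\circ b'=\infty_1$, the pair $R$ consists of the two terms before $\infty_1$ in some block $B_t$, and $b'=C+tg$ by \eqref{eq:gC}. Conversely, each $t$ arises, from $b'=C+tg$ and $a'=b'-l_1$. By (R3) and $C\ne0$ we can write $C=\gamma g$ with $\gamma\ne0$ in $\mathbb Z_m$. Then $b'=(t+\gamma)g$, so $S$ is the first pair of $B_{t+\gamma}$. We want $t\in J$ and $t+\gamma\notin J$.

Such a $t$ exists. Otherwise $J+\gamma\subseteq J$, hence $J+\gamma=J$ by counting, and the complement of $J$ is also invariant under adding $\gamma$. Because $1\le\varepsilon\le m-1$, the element $0$ is the only $x\in J$ with $x-1\notin J$. By invariance $x=\gamma$ has the same property, so $\gamma=0$, a contradiction.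

\emph{The cyclic order.} Fix such a $t$. The pair $S$ belongs to a block with index outside $J$, so it is not on the arc from $P$ to $U$; in particular $S\ne P$, which gives the required $b'\ne b$. The pair $R$ belongs to a block with index in $J$. Both its terms are finite, so it is neither $P$ nor $(b,\infty_0)$, and $R\neq U$ because $b'\ne b$. Thus $R$ lies strictly between $P$ and $U$, and the cyclic order on $M$ is $P,R,U,S$.

By Lemma~\ref{lem:transp}(c), $T\circ(P\;U)\circ(R\;S)$ has one cycle on the points of $M$, besides $\{(\infty_0,\infty_0)\}$ and $K'$. The third transposition in \eqref{eq:Tprime} merges the fixed point into this cycle, since $(a,\infty_0)\in M$. The fourth merges $K'$ into it, since $(\infty_0,\infty_1)\in K'$ and $(a',\infty_1)\in M$. So $T'$ is a single cycle.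
\end{proof}

In Section~\ref{sec:six} we had $g=1$, $\varepsilon=2$, $J=\{0,1\}$, $C=\gamma=2$, and we chose $t=0$.

\begin{remark}
Conditions (R1) and (R2) make the table Latin. If $g$ generated a subgroup of index $d$, then $M$ would fall apart into $d$ cycles. Condition (R4) creates the intercalates; of the rule $0*j=j$ only the cases $j=0,1$ are used. Both parts of (R5) are needed for the chords to cross. If $\delta_0=0$, then $U=(a,b)$, $(b,\infty_0)$, $P=(\infty_0,b)$ are consecutive on $M$, so $R$ and $S$ both lie on the long arc from $P$ to $U$. If $C=0$, then $R$ and $S$ belong to the same block, and for $b'\neq b$ they lie on the same side of the chord $PU$. In either case $(R\;S)$ cuts $M$ a second time, and $T'$ has three cycles.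
\end{remark}

\section{Cores, run systems, and the proof of Theorem~\ref{thm:main}}\label{sec:data}

A linear recurrence over a field fixes the pair $(0,0)$, which was fatal in Example~\ref{ex:affine} and is what a core requires.

\begin{lemma}\label{lem:cores}
There are cores of orders $2$, $3$ and $4$.
\end{lemma}

\begin{proof}
Let $I=\mathbb F_k$ and $i*j=\kappa i+j$, with $\kappa=1$ for $k=2,3$ and $\kappa=\omega$ for $\mathbb F_4=\{0,1,\omega,\omega^2\}$, $\omega^2=\omega+1$. This is a quasigroup since $\kappa\neq0$, it satisfies $0*j=j$, and $T_K$ fixes $(0,0)$. It remains to see that the orbit of $(0,1)$ has length $k^2-1$. For $k=2$ the sequence is $0,1,1$ and then $0,1$ again, of period $3$. For $k=3$ it is $0,1,1,2,0,2,2,1$ and then $0,1$ again, with the eight distinct pairs $01,11,12,20,02,22,21,10$. For $k=4$ it begins $0,1,1,\omega^2,1,0,\omega$. The first five pairs $(0,1)$, $(1,1)$, $(1,\omega^2)$, $(\omega^2,1)=\omega^2(1,\omega)$, $(1,0)$ lie on the five different lines through the origin of $\mathbb F_4^2$, and the sixth pair is $\omega\,(0,1)$. As $T_K$ is linear, the orbit contains the multiples of these five pairs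 by $1,\omega,\omega^2$, which are all $15$ nonzero pairs.
\end{proof}

For the run systems we need an ordering of $\mathbb Z_m$ whose consecutive sums are distinct. For $m=2h$ there is a simple one. Put $z_{2i}=i$ and $z_{2i+1}=h+i$ for $0\le i\le h-1$, so that
\[
(z_0,\dots,z_{2h-1})=(0,\ h,\ 1,\ h+1,\ \dots,\ h-1,\ 2h-1).
\]
From $z_{2i}+z_{2i+1}=h+2i$ and $z_{2i+1}+z_{2i+2}=h+2i+1$ we get
\begin{equation}\label{eq:zig}
z_j+z_{j+1}=h+j\qquad(0\le j\le 2h-2).
\end{equation}
The one residue that is missing is $h+(2h-1)=h-1$. We cut this sequence into $k$ runs and use as jumps the $k-1$ sums lost at the cuts and the missing residue; then (R1) and (R2) hold. If the first cut is after $z_0$ and $W_0$ starts with $z_1$, then the lost sum $z_0+z_1$ and the missing residue $h-1=z_1+z_{2h-1}$ have the form required by (R4). The other cuts are free and serve to adjust $g$.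

\begin{lemma}\label{lem:zigzag}
Let $K=(I,*)$ be a core of order $k$, let $m=2h$ with $h\ge2$, and let $1\le j_1<\dots<j_{k-2}\le 2h-2$ be integers with
\begin{equation}\label{eq:cuts}
(k+1)h-1+j_1+\dots+j_{k-2}\equiv1\pmod{2h}.
\end{equation}
Then there is a run system in $\mathbb Z_m$ that satisfies \textup{(R1)--(R5)}.
\end{lemma}

\begin{proof}
Let $\pi$ be a $k$-cycle on $I$ with $\pi(1)=0$, so that $r=k-1$. Put $W_1=(z_0)$. Cut $(z_1,\dots,z_{2h-1})$ after each of $z_{j_1},\dots,z_{j_{k-2}}$, and call the $k-1$ nonempty pieces, in order, $W_0,W_{\pi(0)},\dots,W_{\pi^{k-2}(0)}$. Put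
\[
\delta_0=h,\qquad\delta_1=h-1,\qquad\delta_{\pi^s(0)}=h+j_s\quad(1\le s\le k-2).
\]
(R1) holds because the $z_j$ list $\mathbb Z_{2h}$. By \eqref{eq:zig} the inner sums are the elements $h+j$ with $1\le j\le 2h-2$ and $j\notin\{j_1,\dots,j_{k-2}\}$, and the jumps supply $h+j$ for $j=0$, $j=2h-1$ and $j=j_s$; this is (R2). The sum of all elements of $\mathbb Z_{2h}$ is $h(2h-1)=h$, so
\[
g=h+h+(h-1)+\sum_s(h+j_s)=(k+1)h-1+\sum_sj_s=1
\]
by \eqref{eq:cuts}, which gives (R3). We have $f_0=z_1=h$, $l_0=z_0=0$ and $l_1=z_{2h-1}=2h-1$, so $f_0+l_0=h=\delta_0$ and $f_0+l_1=h-1=\delta_1$; this is (R4). Finally $\delta_0=h\ne0$, and $C$ omits from $g$ only the terms $\sigma_1=0$, $\delta_0$ and $\delta_1$, so $C=1-h-(h-1)=2$, which is nonzero since $2h\ge4$; this is (R5).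
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $n\geq 6$ we apply Proposition~\ref{prop:extend} with a core from Lemma~\ref{lem:cores}.

\emph{$n$ odd, $n\ge7$.} Take $k=3$ and $2h=n-3\ge4$. Condition \eqref{eq:cuts} reads $j_1\equiv2$, and $j_1=2\le 2h-2$ is allowed.

\emph{$n$ even, $n\ge10$.} Take $k=4$ and $2h=n-4\ge6$. Condition \eqref{eq:cuts} reads $j_1+j_2\equiv h+2$. Take $j_1=1$ and $j_2=h+1$; then $j_2\le 2h-2$ because $h\ge3$.

\emph{$n=6$.} Take $k=2$ and $h=2$. There are no further cuts, and \eqref{eq:cuts} reads $5\equiv1\pmod4$. This is the run system of Section~\ref{sec:six}.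

\emph{$n=8$.} Here the cut sequence does not give a generator: for $k=2$, $h=3$ the formula for $g$ gives $8\equiv2\pmod 6$, and for $k=4$, $h=2$ the only cuts are $j_1=1$, $j_2=2$, which give $12\equiv0\pmod4$. We use other data: $k=2$, $m=6$, $\pi=(0\;1)$,
\[
W_0=(3),\qquad W_1=(0,4,1,2,5),\qquad\delta_0=2,\qquad\delta_1=0 .
\]
The entries list $\mathbb Z_6$. The inner sums are $4,5,3,1$ and the jumps are $2,0$. Next, $g=15+2=5$ generates $\mathbb Z_6$. We have $f_0=3$, $l_0=5$, $l_1=3$, so $f_0+l_0=2=\delta_0$ and $f_0+l_1=0=\delta_1$. Finally $\delta_0=2\ne0$ and $C=\sigma_0=3\neq0$.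

\emph{$n=5$.} Take the Latin square
\[
\begin{array}{c|ccccc}
\circ&0&1&2&3&4\\ \hline
0&3&2&0&1&4\\
1&1&4&2&3&0\\
2&4&1&3&0&2\\
3&0&3&4&2&1\\
4&2&0&1&4&3
\end{array}
\]
Starting from $0,0$ the sequence is
\[
0,0,3,1,3,3,2,4,2,1,1,4,0,2,0,4,4,3,4,1,0,1,2,2,3,
\]
followed by $0,0$. The pair $(0,0)$ first returns after $25$ steps, so its cycle under $T$ has length $25$.

This proves the first assertion. The second follows from it, from Proposition~\ref{prop:small}, and from the trivial case $n=1$.
\end{proof}

\begin{remark}
Order $5$ cannot be obtained from Proposition~\ref{prop:extend}. Nonempty runs force $m\ge k\ge2$, so $k=2$, $m=3$, and the entries $a,b,c$ of the runs list $\mathbb Z_3$, so that $a+b+c=0$. If $W_0=(a,b)$ and $W_1=(c)$, then (R4) gives $\delta_1=a+b$, which is the inner sum. If $W_0=(a)$ and $W_1=(b,c)$, then $\delta_1=2a=-a=b+c$, again the inner sum. Both cases violate (R2).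
\end{remark}

\begin{thebibliography}{9}

\bibitem{circular}
\emph{Circular Designs Balanced For Neighbours At Distances One And Two}, \texttt{https://rabailey23.github.io/web/rab4scmhand.pdf}.

\bibitem{DK}
D\'enes and Keedwell, \emph{Latin Squares and their Applications}.

\end{thebibliography}
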